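# Separating vectors and finite-dimensional extensions: an operator with $(S_n)$ and without $(S_{n+1})$

## A diagonal operator doubled, a common null vector, and two families of chains

Fix integers $p\ge 1$ and $0\le q\le p$, and put $m=p-q$ and $n=p+q-1$. Let
$$\lambda_k=4^{-k},\qquad a_k=2^{-k}\qquad(k\ge 1).$$
All we use about these numbers is that $(a_k)\in\ell^2$, that the $\lambda_k$ are distinct, positive and decrease to $0$ with $\lambda_k\le1$, and that $\lambda_k/a_k\to 0$.

Let $H$ be the Hilbert space with orthonormal basis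
$$e;\qquad e_k,\ \tilde e_k\ (k\ge 1);\qquad g_1,\dots,g_m;\qquad h_1,\dots,h_p ,$$
and put
$$a^{o}=\sum_{k\text{ odd}}a_ke_k,\qquad a^{ev}=\sum_{k\text{ even}}a_ke_k,\qquad \tilde a=\sum_{k}a_k\tilde e_k .$$
The operator of this talk is
$$Te=0,\qquad Te_k=\lambda_ke_k+a_ke,\qquad T\tilde e_k=\lambda_k\tilde e_k,$$
$$Tg_1=a^{o},\quad Tg_j=g_{j-1}\ (2\le j\le m),\qquad Th_1=\tilde a,\quad Th_j=h_{j-1}\ (2\le j\le p).$$
If $m=0$ there are no vectors $g_j$. The operator $T$ is a diagonal operator plus an operator of finite rank (the rank-one map $x\mapsto\big(\sum_k a_ke_k^*(x)\big)e$ and finitely many terms from the $g_j$ and $h_j$), so it is bounded.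

Here is how to picture it. There are two copies, $e_k$ and $\tilde e_k$, of the same diagonal operator. Each $e_k$ of the first copy leaks a little, with weight $a_k$, into one common null vector $e$; the second copy does not leak. A chain $g_m\to\dots\to g_1$ feeds the odd half of the first copy, and a chain $h_p\to\dots\to h_1$ feeds the whole second copy. The even half of the first copy is fed by nothing. It waits for an extension.

Throughout, $y\otimes\varphi$ denotes the operator $x\mapsto\varphi(x)y$, and $e^*,e_k^*,\tilde e_k^*,g_j^*,\dots$ are the coordinate functionals. We write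
$$H_0=\overline{\rm span}\{e,e_k,\tilde e_k:k\ge 1\},\qquad T_0=T|_{H_0},\qquad v_k=e_k+\frac{a_k}{\lambda_k}e .$$
The space $H_0$ is $T$-invariant, and $Tv_k=\lambda_ke_k+a_ke=\lambda_kv_k$. With respect to $\mathbb Ce\oplus\overline{\rm span}\{e_k,\tilde e_k\}$ the operator $T_0$ is block triangular with diagonal entries $0$ and a diagonal operator, so $\sigma(T_0)\subset\{0\}\cup\{\lambda_k\}$.

## Separating vectors, the properties $(S_n)$, and the theorems about $T$

Throughout, Hilbert spaces are complex and separable, and "operator on $H$" means a bounded operator on an infinite-dimensional such $H$ unless a finite-dimensional space is named. For $T\in B(H)$, $W(T)$ is the weakly closed unital subalgebra of $B(H)$ generated by $T$; it is the closure of the polynomials in $T$ in the weak operator topology (WOT).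

**Definition (separating vector).** A vector $x$ is separating for an algebra $\mathcal A$ of bounded operators if $A\mapsto Ax$ is injective on $\mathcal A$: the only $A\in\mathcal A$ with $Ax=0$ is $A=0$. An operator $T$ has a separating vector if $W(T)$ has one.

Two small examples. If $D$ is diagonal with respect to an orthonormal basis $(u_k)$, then $W(D)$ consists of diagonal operators, and $\sum_k2^{-k}u_k$ is separating. On $\mathbb C^3$ with basis $e,g,g'$, the commutative algebra
$$\{\alpha I+e\otimes(\beta g^*+\gamma g'^*):\alpha,\beta,\gamma\in\mathbb C\}$$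
has no separating vector: given $x$, choose $(\beta,\gamma)\ne(0,0)$ with $\beta g^*(x)+\gamma g'^*(x)=0$; the nonzero operator $e\otimes(\beta g^*+\gamma g'^*)$ kills $x$. The obstruction is that there are two independent functionals and only one target vector $e$. We will see below that an operator on a finite-dimensional space always has a separating vector, so this algebra is not $W(F)$ for any $F$. In infinite dimensions the same obstruction can occur inside a singly generated $W(S)$, through limits.

**Definition (extension, property $(S_n)$).** An extension of $A\in B(M)$ by $C\in B(N)$ is an operator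
$$S=\begin{pmatrix}A&B\\0&C\end{pmatrix}\quad\text{on }M\oplus N,\qquad B:N\to M\text{ bounded}.$$
It is $n$-dimensional if $\dim N=n$. The operator $T$ has property $(S_n)$ if every $n$-dimensional extension of $T$ has a separating vector; $(S_0)$ means that $T$ itself has one.

An example of Wogen shows that $(S_1)$ does not imply $(S_2)$. Question 3 of the paper "Separating Vectors For Operators" (http://ams.org/journals/proc/2007-135-03/S0002-9939-06-08486-3/S0002-9939-06-08486-3.pdf) asks: *if $T$ has $(S_n)$, $n\ge2$, does it have $(S_{n+1})$?* The answer is no for every $n\ge 2$. Write $J_r$ for the nilpotent $r\times r$ Jordan block, with $J_0$ acting on the zero space.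

**Theorem 1.** Let $p\ge1$, $0\le q\le p$ and $n=p+q-1$. There is an operator $T$ on an infinite-dimensional separable Hilbert space which has $(S_n)$, while some extension of $T$ by $J_q\oplus J_p$ (an $(n+1)$-dimensional extension) has no separating vector.

**Proposition 2.** $(S_n)\Rightarrow(S_j)$ for $j\le n$. Hence the operator $T$ of Theorem 1 has $(S_j)$ if and only if $j\le n$.

Taking $p=n+1$, $q=0$ gives, for every $n\ge0$, an operator that has $(S_j)$ exactly for $j\le n$. In particular, for each $n\ge 2$ there is a $T$ with $(S_n)$ and without $(S_{n+1})$; the failing extension is by $J_{n+1}$.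

There is also a positive part.

**Theorem 3.** Let $T$ have $(S_n)$, $\dim N=n+1$, $C\in B(N)$, and $\dim\ker(C-\lambda)\ge3$ for some $\lambda$. Then every extension of $T$ by $C$ has a separating vector.

**Corollary 4.** Let $n\ge0$ and let $C$ act on $\mathbb C^{n+1}$ with $\sigma(C)=\{\lambda\}$. Every extension by $C$ of every operator with $(S_n)$ has a separating vector if and only if $\dim\ker(C-\lambda)\ge3$.

The operator in Theorem 1 is the $T$ constructed above.

## Working facts: $W(S)$ and Riesz idempotents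

WOT convergence $A_\beta\to A$ means $\varphi(A_\beta x)\to\varphi(Ax)$ for all vectors $x$ and bounded functionals $\varphi$. It does not change under an equivalent norm, so similarities and passing to closed invariant subspaces with an equivalent norm do no harm.

**(O1)** *Let $A\in W(S)$. Then $A$ is the WOT limit of a net $f_\beta(S)$ of polynomials in $S$, and $AS=SA$. If $\mathcal M$ is closed and $S$-invariant, then $A\mathcal M\subset\mathcal M$ and $A|_{\mathcal M}\in W(S|_{\mathcal M})$.* The first claim is the description of $W(S)$ as a closure; $AS=SA$ holds because left and right multiplication by the fixed $S$ are WOT continuous. For $x\in\mathcal M$ we have $f_\beta(S)x\in\mathcal M$, and closed subspaces are weakly closed, so $Ax\in\mathcal M$. Restricting the net gives $f_\beta(S|_{\mathcal M})\to A|_{\mathcal M}$.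

**(O2)** *An operator $F$ on a finite-dimensional space has a separating vector.* By linear algebra there is a vector $x$ whose local minimal polynomial is the minimal polynomial of $F$. Here $W(F)$ is the set of polynomials in $F$; if $f(F)x=0$, the minimal polynomial divides $f$, so $f(F)=0$.

**(O3)** *If the space is a topological direct sum of closed $S$-invariant subspaces $\mathcal M_0,\mathcal M_1$ and $y_i$ is separating for $W(S|_{\mathcal M_i})$, then $y_0+y_1$ is separating for $W(S)$.* If $A(y_0+y_1)=0$ then, as $Ay_i\in\mathcal M_i$, both $Ay_0=0$ and $Ay_1=0$; by (O1) $A|_{\mathcal M_i}\in W(S|_{\mathcal M_i})$, so $A|_{\mathcal M_i}=0$ for $i=0,1$.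

**(O4)** If $S=\begin{pmatrix}S_0&B\\0&C\end{pmatrix}$ on $X_0\dotplus N$, then $\sigma(S)\subset\sigma(S_0)\cup\sigma(C)$, and for $z$ outside this union
$$(z-S)^{-1}=\begin{pmatrix}(z-S_0)^{-1}&(z-S_0)^{-1}B(z-C)^{-1}\\0&(z-C)^{-1}\end{pmatrix}.$$
Consequently, if $\Gamma$ is a finite union of disjoint circles, bounding disjoint discs and avoiding $\sigma(S_0)\cup\sigma(C)$, the Riesz idempotent $P=\frac1{2\pi i}\int_\Gamma(z-S)^{-1}dz$ leaves $X_0$ invariant, restricts on $X_0$ to the Riesz idempotent of $S_0$, and has as compression to $N$ the Riesz idempotent of $C$. Recall that $P$ commutes with $S$, and that if the space splits as $\mathcal M_1\dotplus\mathcal M_2$ into closed invariant subspaces with $\sigma(S|_{\mathcal M_1})$ inside $\Gamma$ and $\sigma(S|_{\mathcal M_2})$ outside, then $P$ is the idempotent onto $\mathcal M_1$ along $\mathcal M_2$.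

**Lemma 5.** If $\sigma(S)\subset\{0\}\cup\{\lambda_k\}$, the Riesz idempotent $P_k$ of $S$ at $\lambda_k$ belongs to $W(S)$.

*Proof.* Let $L$ be the union of the disc $|z|\le(\lambda_k+\lambda_{k+1})/2$ and of small closed discs centered at $\lambda_1,\dots,\lambda_k$, all pairwise disjoint. The interior of $L$ contains $\sigma(S)$, and $\mathbb C\setminus L$ is connected. By Runge's theorem there are polynomials $r_i$ converging uniformly on $L$ to the function equal to $1$ on the disc around $\lambda_k$ and $0$ on the other discs. Then $r_i(S)=\frac1{2\pi i}\int_{\partial L}r_i(z)(z-S)^{-1}dz\to P_k$ in norm. $\blacksquare$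

## The smallest case by hand: $p=1$, $q=0$

Here $n=0$. Leave out $\tilde e_k$ and $h_1$ for the moment, and consider the operator on $\overline{\rm span}\{e,e_k,g_1\}$ with $e\mapsto0$, $e_k\mapsto\lambda_ke_k+a_ke$, $g_1\mapsto a^{o}$. Call it $T^\flat$.

For a polynomial $f=\sum_lf_lz^l$ put $f^{[j]}(z)=\sum_{l\ge j}f_lz^{l-j}$. Since $(T^\flat)^le_k=\lambda_k^le_k+a_k\lambda_k^{l-1}e$ for $l\ge1$, we get $f(T^\flat)e=f_0e$, $f(T^\flat)e_k=f(\lambda_k)e_k+a_kf^{[1]}(\lambda_k)e$, and, from $f(T^\flat)g_1=f_0g_1+f^{[1]}(T^\flat)a^{o}$,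
$$f(T^\flat)g_1=f_0g_1+\sum_{k\text{ odd}}a_kf^{[1]}(\lambda_k)e_k+\Big(\sum_{k\text{ odd}}a_k^2f^{[2]}(\lambda_k)\Big)e .$$

*$T^\flat$ has a separating vector*, namely $x=g_1+\sum_{k\text{ even}}2^{-k}e_k$. Let $A\in W(T^\flat)$, $Ax=0$, and $f_\beta(T^\flat)\to A$ in WOT. The $g_1$-coordinate of $Ax$ is $\lim f_{\beta,0}$, so this limit is $0$, and $Ae=0$. Put $x_k=\lim f_\beta(\lambda_k)=e_k^*(Ae_k)$. Then $f_\beta^{[1]}(\lambda_k)=\lambda_k^{-1}(f_\beta(\lambda_k)-f_{\beta,0})\to x_k/\lambda_k$. The $e_k$-coordinate of $Ax$ is $a_kx_k/\lambda_k$ for odd $k$ and $2^{-k}x_k$ for even $k$; so all $x_k=0$. Hence $A$ kills $e$ and every $e_k$, and $Ag_1=te$ for a number $t$. Finally $0=Ax=te$, so $A=0$.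

The last line shows the accounting. After everything visible has been killed, what can survive in $A$ is a rank-one operator $e\otimes t$, where $t$ is a functional on the vectors above $H_0$. One vector $x$ gives one equation on $t$. Here $t$ lives on a one-dimensional space, and one equation is enough. If a one-dimensional extension adds $g_1'\mapsto a^{ev}$, then $t$ lives on a two-dimensional space, and the next section shows that both dimensions really occur.

## Two rank-one limits: $T$ fails $(S_{n+1})$

Return to general $p,q$ and the full operator $T$. We prolong the chain $g$ to length $p$ and add a second chain of length $p$ over the even half. Let $N'$ have orthonormal basis $g_{m+1},\dots,g_p,\ g_1',\dots,g_p'$, so $\dim N'=q+p=n+1$, and let $S$ on $H\oplus N'$ agree with $T$ on $H$ and satisfy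
$$Sg_1=a^{o},\quad Sg_j=g_{j-1}\ (2\le j\le p),\qquad Sg_1'=a^{ev},\quad Sg_j'=g_{j-1}'\ (2\le j\le p).$$
This is consistent with the values of $T$ on $g_1,\dots,g_m$. The compression of $S$ to $N'$ is $J_q\oplus J_p$, so $S$ is an extension of $T$ by $J_q\oplus J_p$.

**Proposition 6.** $S$ has no separating vector.

**Step 1: the idempotents $P_k$.** *We compute the Riesz idempotents of $S$, because they are explicit members of $W(S)$.* The space $H_0$ is $S$-invariant, and the compression of $S$ to $N'':=H_0^\perp={\rm span}\{g_j,g_j',h_j:1\le j\le p\}$ is nilpotent. By (O4), $\sigma(S)\subset\{0\}\cup\{\lambda_k\}$, and by Lemma 5, $P_k\in W(S)$.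

By (O4), $P_k|_{H_0}$ is the Riesz idempotent of $T_0$ at $\lambda_k$. Now $H_0$ is the direct sum of ${\rm span}\{v_k,\tilde e_k\}$, on which $T_0$ is $\lambda_k$, and of $\overline{\rm span}\{e,e_j,\tilde e_j:j\ne k\}$, which is invariant with spectrum in $\{0\}\cup\{\lambda_j\}_{j\ne k}$. So
$$P_k|_{H_0}=v_k\otimes e_k^*+\tilde e_k\otimes\tilde e_k^* .$$
The compression of $P_k$ to $N''$ is the Riesz idempotent of a nilpotent operator at $\lambda_k\ne0$, that is, $0$. So $P_k$ maps into $H_0$, and $P_k=P_k^2=(P_k|_{H_0})P_k$ has range in ${\rm span}\{v_k,\tilde e_k\}$. Therefore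
$$P_k=v_k\otimes\omega_k+\tilde e_k\otimes\tilde\omega_k,\qquad \omega_k|_{H_0}=e_k^*,\quad\tilde\omega_k|_{H_0}=\tilde e_k^* .$$
On the range of $P_k$ the operator $S$ acts as $\lambda_k$, so $P_kS=SP_k=\lambda_kP_k$, that is, $\omega_k\circ S=\lambda_k\omega_k$ and $\tilde\omega_k\circ S=\lambda_k\tilde\omega_k$. Let $\chi_k=1$ for odd $k$ and $\chi_k=0$ for even $k$. Climbing the chains,
$$\omega_k(g_1)=\lambda_k^{-1}\omega_k(a^{o})=\lambda_k^{-1}a_k\chi_k,\qquad\omega_k(g_j)=\lambda_k^{-1}\omega_k(g_{j-1})=\lambda_k^{-j}a_k\chi_k,$$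
and likewise $\omega_k(g_j')=\lambda_k^{-j}a_k(1-\chi_k)$, $\omega_k(h_j)=0$, $\tilde\omega_k(g_j)=\tilde\omega_k(g_j')=0$, $\tilde\omega_k(h_j)=\lambda_k^{-j}a_k$. Hence
$$\omega_k=e_k^*+\sum_{j=1}^p\lambda_k^{-j}a_k\big(\chi_kg_j^*+(1-\chi_k)g_j'^*\big),\qquad\tilde\omega_k=\tilde e_k^*+\sum_{j=1}^p\lambda_k^{-j}a_kh_j^* .\tag{1}$$

**Step 2: rescale and pass to the limit.** *We look for scalars $\theta_k$ such that $\theta_kP_k$ converges to something of rank one with range $\mathbb Ce$.* Since $v_k=e_k+\frac{a_k}{\lambda_k}e$,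
$$\theta_kP_k=e\otimes\theta_k\tfrac{a_k}{\lambda_k}\omega_k+e_k\otimes\theta_k\omega_k+\tilde e_k\otimes\theta_k\tilde\omega_k .$$
Take $\theta_k=\lambda_k^{p+1}/a_k^2$. Then
$$\theta_k\tfrac{a_k}{\lambda_k}\omega_k=\tfrac{\lambda_k^p}{a_k}e_k^*+\sum_{j=1}^p\lambda_k^{p-j}\big(\chi_kg_j^*+(1-\chi_k)g_j'^*\big),$$
which converges in norm to $g_p^*$ along odd $k$ and to $g_p'^*$ along even $k$. The second functional is $\theta_k\omega_k=\frac{\lambda_k}{a_k}\big(\theta_k\frac{a_k}{\lambda_k}\omega_k\big)\to0$. The third, $\theta_k\tilde\omega_k$, has coefficients $\theta_k=\lambda_k^{p-1}(\lambda_k/a_k)^2$ and $\lambda_k^{p+1-j}/a_k\le\lambda_k/a_k$ $(1\le j\le p)$, so it also tends to $0$. Thus in norm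
$$\theta_kP_k\to e\otimes g_p^*\quad(k\text{ odd}),\qquad\theta_kP_k\to e\otimes g_p'^*\quad(k\text{ even}),$$
and both limits lie in $W(S)$.

**Step 3: no vector separates.** *We use two functionals against one vector.* Given $x\in H\oplus N'$, choose $(c,c')\ne(0,0)$ with $c\,g_p^*(x)+c'g_p'^*(x)=0$. Then $e\otimes(c\,g_p^*+c'g_p'^*)$ is a nonzero element of $W(S)$ that annihilates $x$. $\blacksquare$

## Why the second copy is there: a toll of $\lambda_k^{-p}a_k$

The computation above used the $\tilde e_k$ and $h_j$ only to check that they do no harm. So the first thing to try is to leave them out: take only $e,e_k,g_1,\dots,g_m$. For $p=1$, $q=0$ we saw that this has $(S_0)$. It breaks down at the next case.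

Take $p=2$, $q=0$, and let $T^\flat$ act on $\overline{\rm span}\{e,e_k,g_1,g_2\}$ with $g_1\mapsto a^{o}$, $g_2\mapsto g_1$. We would want $(S_1)$. Consider the one-dimensional extension that adds $g_1'\mapsto a^{ev}$. Step 1 above, with the tilde vectors omitted, gives $P_k=v_k\otimes\omega_k\in W(S)$ with
$$\omega_k=e_k^*+\lambda_k^{-1}a_kg_1^*+\lambda_k^{-2}a_kg_2^*\ (k\text{ odd}),\qquad\omega_k=e_k^*+\lambda_k^{-1}a_kg_1'^*\ (k\text{ even}).$$
We may scale the two halves differently. For odd $k$, the choice $\theta_k=\lambda_k^3/a_k^2$ gives $\theta_k\frac{a_k}{\lambda_k}\omega_k=\frac{\lambda_k^2}{a_k}e_k^*+\lambda_kg_1^*+g_2^*\to g_2^*$. For even $k$, the choice $\theta_k=\lambda_k^2/a_k^2$ gives $\theta_k\frac{a_k}{\lambda_k}\omega_k=\frac{\lambda_k}{a_k}e_k^*+g_1'^*\to g_1'^*$. In both cases $\theta_k\omega_k\to0$. So $e\otimes g_2^*$ and $e\otimes g_1'^*$ are in $W(S)$, and $S$ has no separating vector: $(S_1)$ fails. *A chain of length $1$ is already enough to produce a rank-one limit, and one extra dimension buys it.* We need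 short chains to be powerless and chains of length $p$ to be effective.

This is what the second copy does. In the full model, $P_k$ carries the term $\tilde e_k\otimes\tilde\omega_k$, and $\tilde e_k^*(P_kh_p)=\lambda_k^{-p}a_k$. If scalars $\theta_k$ keep $\theta_kP_k$ bounded by $M$, then $|\theta_k|\le M\lambda_k^p/a_k$. In $\theta_kP_k$ the coefficient of $e\otimes g_j^*$ (for odd $k$) is $\theta_k\frac{a_k}{\lambda_k}\lambda_k^{-j}a_k$, and
$$\Big|\theta_k\frac{a_k^2}{\lambda_k^{j+1}}\Big|\le M\,a_k\lambda_k^{p-1-j},$$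
which tends to $0$ when $j\le p-1$. When $j=p$ the bound is $Ma_k/\lambda_k\to\infty$ and forbids nothing; the choice of Step 2 gets through. So among multiples of the $P_k$, the toll collected at $h_p$ stops chains of length less than $p$ and lets chains of length $p$ pass.

Now count dimensions. An $n$-dimensional extension has, besides $H_0$ and the $h_j$, exactly $m+n=(p-q)+(p+q-1)=2p-1$ further dimensions. Two chains of length $p$ need $2p$. So at most one rank-one limit should survive, and a well chosen vector can see one. With $n+1$ dimensions there is room for both chains, and we have just used it. This is so far an argument about multiples of the $P_k$ in one type of extension. The rest of the proof makes it an argument about all of $W(S)$ in every extension.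

## Polynomials in a nilpotent extension of $T_0$

We first treat extensions whose finite-dimensional part is nilpotent. For later use the index set of the $e_k$ may be a subset $K$ of $\mathbb N$.

**Setting.** Let $K\subset\mathbb N$, and let $X=H_K\dotplus N$ be a topological direct sum, where $H_K$ is a Hilbert space with orthonormal basis $e,e_k,\tilde e_k$ $(k\in K)$ and $\dim N<\infty$. Let $S\in B(X)$ satisfy
$$Se=0,\quad Se_k=\lambda_ke_k+a_ke,\quad S\tilde e_k=\lambda_k\tilde e_k,\quad Sv=Cv+b_v+\tilde b_v+s(v)e\quad(v\in N),$$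
with $C$ nilpotent on $N$ and $b_v\in\overline{\rm span}\{e_k\}$, $\tilde b_v\in\overline{\rm span}\{\tilde e_k\}$, $s(v)\in\mathbb C$ linear in $v$. Suppose that $N$ contains linearly independent $h_1,\dots,h_p$ with span $E$ such that
$$Ch_1=0,\quad Ch_j=h_{j-1}\ (2\le j\le p);\qquad b_v=0,\ s(v)=0\ (v\in E);\qquad\tilde b_{h_1}=\sum_{k\in K}a_k\tilde e_k,\quad\tilde b_{h_j}=0\ (j\ge2).$$

The functionals $e^*,e_k^*,\tilde e_k^*$ are extended by $0$ on $N$, and functionals on $N$ by $0$ on $H_K$; they are bounded because the sum is topological. Write $b_v=\sum_kb_v(k)e_k$ and $\tilde b_v=\sum_k\tilde b_v(k)\tilde e_k$.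

For a polynomial $f$ and $f^{[j]}$ as before, note
$$f(z)=\sum_{l<j}f_lz^l+z^jf^{[j]}(z),\qquad(f^{[i]})^{[j]}=f^{[i+j]} .$$
As in the hand computation,
$$f(S)e=f_0e,\qquad f(S)\tilde e_k=f(\lambda_k)\tilde e_k,\qquad f(S)e_k=f(\lambda_k)e_k+a_kf^{[1]}(\lambda_k)e .\tag{2}$$
For $v\in N$ put $w_v=b_v+\tilde b_v+s(v)e$, so $Sv=Cv+w_v$. By induction on $r$,
$$S^rv=C^rv+\sum_{i=0}^{r-1}S^{r-1-i}w_{C^iv}:$$
applying $S$ turns $C^rv$ into $C^{r+1}v+w_{C^rv}$ and raises each exponent by one. Multiplying by $f_r$, summing, and collecting for each $i$ the terms $\sum_{r\ge i+1}f_rS^{r-1-i}=f^{[i+1]}(S)$, we obtain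
$$f(S)v=f(C)v+\sum_{i\ge0}f^{[i+1]}(S)\,w_{C^iv}.\tag{3}$$
The sum is finite since $C$ is nilpotent. Reading off coordinates with (2) gives
$$e_k^*(f(S)v)=\sum_{i\ge0}f^{[i+1]}(\lambda_k)\,b_{C^iv}(k),\qquad\tilde e_k^*(f(S)v)=\sum_{i\ge0}f^{[i+1]}(\lambda_k)\,\tilde b_{C^iv}(k),\tag{4}$$
$$e^*(f(S)v)=\sum_{i\ge0}\Big[f_{i+1}\,s(C^iv)+\sum_{k\in K}a_k\,b_{C^iv}(k)\,f^{[i+2]}(\lambda_k)\Big],\tag{5}$$
where in (5) we used that the constant term of $f^{[i+1]}$ is $f_{i+1}$ and that $(f^{[i+1]})^{[1]}=f^{[i+2]}$. Finally, for $v=h_p$ we have $C^ih_p=h_{p-i}$ for $i\le p-1$ and $C^ph_p=0$, and $w_{h_{p-i}}$ vanishes unless $i=p-1$; so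
$$f(S)h_p=\sum_{l=0}^{p-1}f_l\,h_{p-l}+\sum_{k\in K}a_kf^{[p]}(\lambda_k)\,\tilde e_k .\tag{6}$$

## The toll as a functional identity, and the vector that sees the rest

**Lemma 7.** In the setting above, if $\dim N/E\le2p-1$, then $S$ has a separating vector.

**Step 1: short chains are controlled by $h_p$.** *This step turns the toll estimate into an identity valid on all of $W(S)$.* We claim: *if $v\in N$ and $C^{p-1}v\in E$, there is a bounded functional $\Psi_v$ on $X$ with $\Psi_v(e)=0$ and*
$$e^*(Av)=\Psi_v(Ah_p)\qquad\text{for all }A\in W(S).$$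
Both sides are WOT continuous in $A$ once $\Psi_v$ is a fixed bounded functional, so it suffices to find $\Psi_v$ that works for all $A=f(S)$. Since $E$ is $C$-invariant, $C^iv\in E$ for $i\ge p-1$, and $b,s$ vanish on $E$. So only $0\le i\le p-2$ contribute to (5). (For $p=1$ nothing contributes, and $\Psi_v=0$.) For such $i$, splitting $f^{[i+2]}$ after its first $p-2-i$ coefficients,
$$f^{[i+2]}(z)=\sum_{l=i+2}^{p-1}f_l\,z^{l-i-2}+z^{p-2-i}f^{[p]}(z).$$
Inserting this in (5),
$$e^*(f(S)v)=\sum_{i=0}^{p-2}\Big[f_{i+1}s(C^iv)+\sum_{l=i+2}^{p-1}f_l\sum_{k\in K}a_kb_{C^iv}(k)\lambda_k^{l-i-2}+\sum_{k\in K}b_{C^iv}(k)\lambda_k^{p-2-i}\cdot a_kf^{[p]}(\lambda_k)\Big].$$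
All sums over $k$ converge, because $(a_k)$ and $(b_{C^iv}(k))_k$ are in $\ell^2$ and $0<\lambda_k\le1$. Extend $h_1,\dots,h_p$ to a basis of $N$ and let $\phi_l$ be the $h_{p-l}$-coordinate, for $0\le l\le p-1$. By (6), $f_l=\phi_l(f(S)h_p)$ for $l\le p-1$ and $a_kf^{[p]}(\lambda_k)=\tilde e_k^*(f(S)h_p)$. So
$$\Psi_v=\sum_{i=0}^{p-2}\Big[s(C^iv)\,\phi_{i+1}+\sum_{l=i+2}^{p-1}\Big(\sum_{k\in K}a_kb_{C^iv}(k)\lambda_k^{l-i-2}\Big)\phi_l+\sum_{k\in K}b_{C^iv}(k)\lambda_k^{p-2-i}\,\tilde e_k^*\Big]$$
satisfies the identity. It is bounded, since the last sum pairs the $\tilde e_k$-coordinates with an $\ell^2$ sequence, and $\Psi_v(e)=0$, since no $e^*$ occurs.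

**Step 2: the dimension count.** *We show that what Step 1 and commutation with $S$ will control has codimension at most one.* Put
$$R=CN+\{v\in N:C^{p-1}v\in E\}.$$
It contains $E$ because $E$ is $C$-invariant. Let $Q=N/E$ and let $C_Q$ be the nilpotent operator induced by $C$. The image of $R$ in $Q$ is $C_QQ+\ker C_Q^{p-1}$, so $\dim N/R=\dim Q/(C_QQ+\ker C_Q^{p-1})$. Decompose $Q$ into Jordan blocks of $C_Q$. On a block $Y$ of size $r\le p-1$ we have $Y\subset\ker C_Q^{p-1}$, and $Y$ contributes $0$. On a block $Y$ of size $r\ge p$ we have $\ker C_Q^{p-1}\cap Y=C_Q^{r-p+1}Y\subset C_QY$, and $Y$ contributes $\dim Y/C_QY=1$. So $\dim N/R$ is the number of Jordan blocks of $C_Q$ of size at least $p$. Two of them would need $\dim Q\ge2p$. Hence $\dim N/R\le1$.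

**Step 3: the vector.** *We choose $x$ so that $Ax=0$ reveals all limits of coefficients and of values $f_\beta(\lambda_k)$, and tests the one direction outside $R$.* Let $d\ge1$ be the nilpotency index of $C$, so $C^d=0\ne C^{d-1}$ (recall $N\supset E\ne0$). A vector space is not the union of two proper subspaces, so there is $u\in N$ with $C^{d-1}u\ne0$ and, if $R\ne N$, also $u\notin R$. For $v\in N$ put
$$c_v(k)=\sum_{i<d}\lambda_k^{-i-1}b_{C^iv}(k)\qquad(k\in K).$$
Let $\eta=\sum_{k\in K}\eta_ke_k$ with $\eta_k=2^{-k}$ if $c_u(k)=0$ and $\eta_k=0$ otherwise. Then $\eta\in H_K$ and $\eta_k+c_u(k)\ne0$ for every $k\in K$. Put $x=\eta+u$.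

**Step 4: $Ax=0$ reduces $A$ to a rank-one operator with range in $\mathbb Ce$.** *This repeats the hand computation for $p=1$, $q=0$.* Let $A\in W(S)$ with $Ax=0$, and let $f_\beta(S)\to A$ in WOT.

Since $H_K$ is $S$-invariant, the compression of $f_\beta(S)$ to $N$ is $f_\beta(C)=\sum_{i<d}f_{\beta,i}C^i$, and it converges to the compression of $A$, an operator $Z=\sum_{i<d}\zeta_iC^i$ (the span of the $C^i$ is finite-dimensional, hence closed). As $A\eta\in H_K$, the $N$-component of $Ax$ is $Zu$, so $Zu=0$. Because $C^{d-1}u\ne0$, the vectors $u,Cu,\dots,C^{d-1}u$ are linearly independent, so all $\zeta_i=0$ and $Z=0$. The operators $I,C,\dots,C^{d-1}$ are linearly independent, so $f_\beta(C)\to0$ gives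
$$f_{\beta,i}\to0\qquad(i<d).$$
In particular $Ae=\lim f_{\beta,0}e=0$.

By (2), $x_k:=\lim_\beta f_\beta(\lambda_k)$ exists and equals $e_k^*(Ae_k)$. For $i<d$,
$$f_\beta^{[i+1]}(\lambda_k)=\lambda_k^{-i-1}\Big(f_\beta(\lambda_k)-\sum_{l\le i}f_{\beta,l}\lambda_k^l\Big)\to\lambda_k^{-i-1}x_k .$$
Terms of (4) with $i\ge d$ vanish, so for $v\in N$
$$e_k^*(Av)=x_kc_v(k),\qquad\tilde e_k^*(Av)=x_k\sum_{i<d}\lambda_k^{-i-1}\tilde b_{C^iv}(k).$$
By (2) also $Ae_k=x_ke_k+\frac{a_kx_k}{\lambda_k}e$ and $A\tilde e_k=x_k\tilde e_k$. Since $A\eta=\sum_j\eta_jAe_j$, the $e_k$-coordinate of $Ax=0$ reads $x_k(\eta_k+c_u(k))=0$, so $x_k=0$ for every $k\in K$.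

Therefore $A$ kills $e$, all $e_k$ and all $\tilde e_k$, that is, $A|_{H_K}=0$. For $v\in N$, the $N$-component of $Av$ is $Zv=0$ and its $e_k$- and $\tilde e_k$-coordinates are $0$. So
$$Av=t(v)e\quad(v\in N)$$
for a linear functional $t$ on $N$.

**Step 5: $t=0$.** *Now the three constraints on $t$ are put together.* First, $AS=SA$. For $v\in N$ we have $ASv=A(Cv+w_v)=A(Cv)=t(Cv)e$, because $w_v\in H_K$, while $SAv=t(v)Se=0$. So $t=0$ on $CN$. Second, if $C^{p-1}v\in E$, Step 1 gives
$$t(v)=e^*(Av)=\Psi_v(Ah_p)=\Psi_v\big(t(h_p)e\big)=0 .$$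
So $t$ vanishes on $R$. Third, $0=Ax=A\eta+Au=t(u)e$, so $t(u)=0$. If $R=N$ then $t=0$. Otherwise, by Step 2, $N=R\dotplus\mathbb Cu$ and again $t=0$. So $A=0$, and $x$ is separating. $\blacksquare$

## Arbitrary $n$-dimensional extensions: splitting off the nonzero eigenvalues

**Proposition 8.** $T$ has $(S_n)$.

Let $S$ on $\mathcal H=H\oplus N_1$ be any extension of $T$ with $\dim N_1=n$. Lemma 7 does not apply at once, because the finite-dimensional part need not be nilpotent: its nonzero eigenvalues may even coincide with some $\lambda_k$. We split these off.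

**Step 1: regroup.** *We present $S$ as an extension of $T_0$ with the right dimension.* Put $N={\rm span}\{g_j,h_j\}\oplus N_1$, so $\mathcal H=H_0\oplus N$. The space $H_0$ is $S$-invariant with $S|_{H_0}=T_0$. For $v\in N$ write
$$Sv=Cv+b_v+\tilde b_v+s(v)e,\qquad Cv\in N,$$
with $b_v,\tilde b_v,s(v)$ as in the setting. Let $E={\rm span}\{h_1,\dots,h_p\}$. Since $S$ agrees with $T$ on $E$: $Ch_1=0$, $Ch_j=h_{j-1}$; $b=0$ and $s=0$ on $E$; $\tilde b_{h_1}=\tilde a$ and $\tilde b_{h_j}=0$ for $j\ge2$. And $\dim N/E=m+n=2p-1$.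

**Step 2: the Riesz idempotent.** *We isolate the nonzero eigenvalues of $C$.* Let $F$ be the set of nonzero eigenvalues of $C$, $N_0=\ker C^{\dim N}\supset E$, and $K=\{k:\lambda_k\notin F\}$, a cofinite set. Put
$$H_K=\overline{\rm span}\{e,e_k,\tilde e_k:k\in K\},\qquad V_F={\rm span}\{v_k,\tilde e_k:k\notin K\}.$$
As $e_k=v_k-\frac{a_k}{\lambda_k}e$, we have $H_0=H_K\dotplus V_F$, a topological direct sum since $V_F$ is finite-dimensional. Both summands are $T_0$-invariant, $T_0|_{V_F}$ is diagonal with eigenvalues in $F$, and $\sigma(T_0|_{H_K})\subset\{0\}\cup\{\lambda_k\}_{k\in K}$, which is disjoint from $F$.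

By (O4), $\sigma(S)\subset\{0\}\cup\{\lambda_k\}\cup F$. The points of $F$ are nonzero, so they are isolated in this set. Let $\Gamma$ consist of small circles around the points of $F$, bounding pairwise disjoint closed discs that contain no other point of the set, and let $\pi$ be the Riesz idempotent of $S$ for $\Gamma$ ($\pi=0$ if $F=\emptyset$). By (O4), $\pi|_{H_0}$ is the idempotent onto $V_F$ along $H_K$, and the compression of $\pi$ to $N$ is the Riesz idempotent $\pi_C$ of $C$ for $F$, with kernel $N_0$. In particular $\pi$ has finite rank.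

Now $\mathcal H=\ker\pi\dotplus{\rm ran}\,\pi$ with both summands closed and $S$-invariant, and ${\rm ran}\,\pi$ is finite-dimensional. By (O2) and (O3) it suffices to find a separating vector for $S|_{\ker\pi}$. We show that $S|_{\ker\pi}$ satisfies the hypotheses of Lemma 7.

**Step 3: a complement of $H_K$ in $\ker\pi$.** *We build the replacement for $N$.* First, $\ker\pi\cap H_0=\ker(\pi|_{H_0})=H_K$. If $y\in\ker\pi$ has $N$-component $v$, then the $N$-component of $\pi y$ is $\pi_Cv=0$, so $v\in N_0$.

For $v\in N_0$, the vector $(1-\pi)v\in\ker\pi$ has $N$-component $(1-\pi_C)v=v$. So $(1-\pi)v=v+h'+h''$ with unique $h'\in H_K$, $h''\in V_F$. Put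
$$Lv=v+h''=(1-\pi)v-h'.$$
Since $H_K\subset\ker\pi$, $Lv\in\ker\pi$. By uniqueness $L$ is linear, and it is injective because the $N$-component of $Lv$ is $v$. Moreover
$$\ker\pi=H_K\dotplus LN_0:$$
if $y\in\ker\pi$ has $N$-component $v\in N_0$, then $y-Lv\in\ker\pi\cap H_0=H_K$; and $Lv\in H_K$ forces $v=0$. The sum is topological because $LN_0$ is finite-dimensional. The reason for removing $h'$ and keeping only $h''$ is the next step.

**Step 4: the form of $S$ on $LN_0$.** *We check that $b$ and $\tilde b$ change only by restriction to $K$.* Let $v\in N_0$; then $Cv\in N_0$. The vector $SLv-LCv$ lies in $\ker\pi$ and its $N$-component is $Cv-Cv=0$, so it lies in $H_K$. Since $Lv-v$, $LCv-Cv$ and $S(Lv-v)$ all lie in $V_F$, we have $SLv-LCv\equiv b_v+\tilde b_v+s(v)e$ modulo $V_F$. The $e_k$- and $\tilde e_k$-coordinates with $k\in K$ vanish on $V_F$. Hence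
$$SLv=LCv+b_v|_K+\tilde b_v|_K+s'(v)e\qquad(v\in N_0),$$
where $|_K$ means keeping the coordinates in $K$, and $s'$ is a linear functional on $N_0$.

**Step 5: $s'=0$ on $E$.** *This is the one hypothesis that splitting could have destroyed.* The space $Y=\overline{\rm span}\{\tilde e_k\}\oplus E$ is closed and $S$-invariant, and $S|_Y$ is block triangular with a diagonal entry of eigenvalues $\lambda_k$ and a nilpotent entry, so $\sigma(S|_Y)\subset\{0\}\cup\{\lambda_k\}$. For $z\in\Gamma$ the operator $z-S|_Y$ is therefore invertible on $Y$, so $(z-S)Y=Y$ and $(z-S)^{-1}Y=Y$; integrating, $\pi Y\subset Y$. Let $v\in E$. Then $(1-\pi)v=v+h'+h''\in Y$, so $h'+h''\in\overline{\rm span}\{\tilde e_k\}$. Split this vector into its coordinates in $K$, which give an element of $H_K$, and those outside $K$, which give an element of $V_F$. By uniqueness $h''\in{\rm span}\{\tilde e_k:k\notin K\}$, so $Lv\in Y$. Since $Cv\in E$, also $LCv\in Y$, and so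
$$SLv-LCv\in Y\cap H_K=\overline{\rm span}\{\tilde e_k:k\in K\}.$$
Its $e$-coordinate is $0$: $s'(v)=0$.

**Step 6: apply Lemma 7.** *We match the data.* In the setting take $\ker\pi=H_K\dotplus LN_0$, the operator $S|_{\ker\pi}$, and $LN_0$, $LC|_{N_0}L^{-1}$, $Lh_1,\dots,Lh_p$ in place of $N$, $C$, $h_1,\dots,h_p$. The operator $LC|_{N_0}L^{-1}$ is nilpotent; the $Lh_j$ are independent and form a chain; the $b$-part and $s'$ vanish on $LE$; the tilde part at $Lh_1$ is $\tilde a|_K=\sum_{k\in K}a_k\tilde e_k$ and at $Lh_j$, $j\ge2$, it is $0$. Finally $\dim LN_0/LE=\dim N_0/E\le\dim N/E=2p-1$. So $S|_{\ker\pi}$ has a separating vector, and hence so does $S$. $\blacksquare$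

Propositions 6 and 8 together prove Theorem 1.

## Monotonicity of $(S_n)$

*Proof of Proposition 2.* Let $T$ have $(S_n)$, let $j<n$, and let $S'$ be a $j$-dimensional extension of $T$. Take $|\mu|>\|S'\|$. Then $S'\oplus\mu I_{n-j}$ is an $n$-dimensional extension of $T$, so it has a separating vector $(x,y)$. Choose two disjoint closed discs containing $\sigma(S')$ and $\mu$, respectively, in their interiors. By Runge's theorem there are polynomials converging uniformly to $1$ on the first disc and to $0$ on the second; applied to $S'\oplus\mu I_{n-j}$ they converge in norm to $I\oplus0$. So $I\oplus0\in W(S'\oplus\mu I_{n-j})$. Multiplying by $f(S'\oplus\mu I_{n-j})$ gives $f(S')\oplus0\in W(S'\oplus\mu I_{n-j})$ for all polynomials $f$, and taking WOT limits, $W(S')\oplus0\subset W(S'\oplus\mu I_{n-j})$. If $A\in W(S')$ and $Ax=0$, then $A\oplus0$ kills $(x,y)$, so $A=0$. Thus $x$ is separating for $W(S')$, and $T$ has $(S_j)$.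

For the operator of Theorem 1: it has $(S_n)$, hence $(S_j)$ for $j\le n$. If it had $(S_j)$ for some $j\ge n+1$, it would have $(S_{n+1})$, which it does not. $\blacksquare$

## Three independent eigenfunctionals, and nilpotent $C$ with at most two Jordan blocks

In Theorem 1 the failing $C=J_q\oplus J_p$ has a kernel of dimension at most two. Theorem 3 shows that a three-dimensional eigenspace prevents failure. The proof compares $S$ with its restrictions to invariant hyperplanes, which are $n$-dimensional extensions of $T$.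

*Proof of Theorem 3.* **Step 1: many invariant hyperplanes.** *We produce $n$-dimensional extensions inside $S$.* Let $\mathcal E=\{f\in N^*:f\circ C=\lambda f\}$. This is the eigenspace of the transpose of $C$, so $\dim\mathcal E=\dim\ker(C-\lambda)\ge3$. For $0\ne f\in\mathcal E$ the hyperplane $M_f=\ker f$ is $C$-invariant, since $f(Cv)=\lambda f(v)$. So $H\oplus M_f$ is $S$-invariant, and $S_f=S|_{H\oplus M_f}$ is an $n$-dimensional extension of $T$. By $(S_n)$ it has a separating vector $x_f=(h_f,u_f)$ with $u_f\in M_f$.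

**Step 2: what failure means.** *We test $x_f$ in the big space.* Suppose $S$ has no separating vector. Then for each $f$ there is $0\ne A_f\in W(S)$ with $A_fx_f=0$. By (O1), $A_f|_{H\oplus M_f}\in W(S_f)$; it kills $x_f$, so
$$A_f|_{H\oplus M_f}=0 .$$

**Step 3: two hyperplanes sharing a vector.** *Here we use $\dim\mathcal E\ge3$.* Fix $f$. The space $\{g\in\mathcal E:g(u_f)=0\}$ has dimension at least $2$, so it contains some $f'\notin\mathbb Cf$. Then $u_f\in M_{f'}$, so $x_f\in H\oplus M_{f'}$ and, by Step 2 for $f'$, $A_{f'}x_f=0$. But $A_{f'}|_{H\oplus M_f}\in W(S_f)$, and $x_f$ is separating for $W(S_f)$; so $A_{f'}|_{H\oplus M_f}=0$. Also $A_{f'}|_{H\oplus M_{f'}}=0$. As $f,f'$ are independent, $M_f+M_{f'}=N$, so $A_{f'}=0$, a contradiction. $\blacksquare$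

**Remark 9.** The proof uses only that the extensions of $T$ by the restrictions $C|_{M_f}$ have separating vectors. So if $T$ has $(S_2)$, then every extension of $T$ by $\lambda I_r$, $r\ge1$, has a separating vector: for $r\le2$ by $(S_2)$ and Proposition 2, and for $r\ge3$ by induction, since the restrictions are $\lambda I_{r-1}$. Thus the analogue of Question 3 for scalar $C$ has a positive answer. For $n=1$ it fails: Theorem 1 with $p=q=1$ gives $T$ with $(S_1)$ and an extension by $J_1\oplus J_1=0$ on $\mathbb C^2$ without a separating vector.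

*Proof of Corollary 4.* First, reductions. We have $W(T-\lambda)=W(T)$, and $S$ is an extension of $T$ by $C$ exactly when $S-\lambda$ is an extension of $T-\lambda$ by $C-\lambda$. So the properties $(S_j)$ and the existence of separating vectors for extensions are unchanged under $T\mapsto T-\lambda$, $C\mapsto C-\lambda$. If $V$ is invertible from the space of $C$ to that of $VCV^{-1}$, then $(I\oplus V)S(I\oplus V)^{-1}$ is an extension of $T$ by $VCV^{-1}$, and it has a separating vector if and only if $S$ does. So we may take $\lambda=0$ and replace $C$ by any operator similar to it.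

If $\dim\ker C\ge3$, Theorem 3 gives a separating vector for every extension by $C$ of every operator with $(S_n)$. If $\dim\ker C\le2$, the Jordan form of $C$ has one or two blocks, so $C$ is similar to $J_q\oplus J_p$ with $p\ge q\ge0$, $p\ge1$, $p+q=n+1$. Theorem 1, for these $p,q$, gives an operator $T$ with $(S_n)$ and an extension of $T$ by $J_q\oplus J_p$, hence one by $C$, without a separating vector. $\blacksquare$
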